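\title{Nilpotent invariants on commuting schemes: Chevalley restriction beyond types $A$ and $C$}

\begin{abstract}
Let $G$ be a connected reductive group over an algebraically closed field of characteristic $0$, with Lie algebra $\mathfrak g$, Cartan subalgebra $\mathfrak t$ and Weyl group $W$, and let $\mathfrak C^d_{\mathfrak g}$ be the scheme of commuting $d$-tuples in $\mathfrak g$. It has been conjectured that the natural map $\mathfrak t^d/W\to\mathfrak C^d_{\mathfrak g}/\!/G$ is an isomorphism for all $G$ and all $d\ge2$. We disprove this: the map is an isomorphism for all $d$ exactly when every simple factor of $\mathfrak g$ has type $A$ or $C$, and for every other $G$ the quotient $\mathfrak C^d_{\mathfrak g}/\!/G$ is not reduced as soon as $d\ge5$. For orthogonal Lie algebras we determine all pairs $(\mathfrak g,d)$ for which the map is an isomorphism; the answer is governed by forms on symmetric $d\times d$ matrices that vanish on the matrices of rank at most $3$. For $G_2$ and $d=3$ the Gram determinant of the Killing form is a nonzero nilpotent invariant. The other exceptional types are reached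 through Levi subalgebras.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The restriction map}

Throughout, $k$ is an algebraically closed field of characteristic $0$, $G$ is a connected reductive group over $k$, and $\mathfrak g=\operatorname{Lie}G$. Fix a maximal torus $T\subset G$, and let $W=N_G(T)/T$ and $\mathfrak t=\operatorname{Lie}T$. The Chevalley restriction theorem says that restriction of functions is an isomorphism $\mathcal O[\mathfrak g]^G\to\mathcal O[\mathfrak t]^W$; geometrically, $\mathfrak t/W\cong\mathfrak g/\!/G$.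

For $d$-tuples the right-hand side has an evident analogue, the ring $\mathcal O[\mathfrak t^d]^W$ of invariants of the diagonal action. The left-hand side cannot be $\mathcal O[\mathfrak g^d]^G$: for $G=GL_2$ the invariant $\operatorname{tr}([x_1,x_2]^2)$ vanishes on $\mathfrak t^2$ and equals $2$ at $(E_{12},E_{21})$. One has to impose the relations that hold on $\mathfrak t^d$ for the obvious reason. For $d\ge2$ the \emph{commuting scheme} $\mathfrak C^d_{\mathfrak g}$ is the scheme-theoretic fiber over $0$ of the morphism
\[
\mathfrak g^d\to\prod_{1\le i<j\le d}\mathfrak g,\qquad (x_1,\dots,x_d)\mapsto\big([x_i,x_j]\big)_{i<j}.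
\]
Thus $\mathcal O[\mathfrak C^d_{\mathfrak g}]=\mathcal O[\mathfrak g^d]/\mathfrak a$, where the \emph{commutator ideal} $\mathfrak a$ is generated by the coordinates of the brackets $[x_i,x_j]$; no radical is taken. The $k$-points of $\mathfrak C^d_{\mathfrak g}$ are the tuples of pairwise commuting elements. The group $G$ acts by the diagonal adjoint action. Put
\[
A_{G,d}=\mathcal O[\mathfrak C^d_{\mathfrak g}]^G,\qquad \mathfrak C^d_{\mathfrak g}/\!/G=\operatorname{Spec}A_{G,d},\qquad \mathfrak t^d/W=\operatorname{Spec}\mathcal O[\mathfrak t^d]^W .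
\]
Since $[\mathfrak t,\mathfrak t]=0$, the inclusion $\mathfrak t^d\subset\mathfrak g^d$ factors through $\mathfrak C^d_{\mathfrak g}$, and the restriction of a $G$-invariant function is invariant under $N_G(T)$. This gives a ring homomorphism $c^*\colon A_{G,d}\to\mathcal O[\mathfrak t^d]^W$ and a morphism
\[
c=c_{G,d}\colon\ \mathfrak t^d/W\to\mathfrak C^d_{\mathfrak g}/\!/G .
\]
The following conjecture is posed in \cite{HFCS}.

\medskip
\noindent\textbf{Conjecture.} \emph{The map $c_{G,d}$ is an isomorphism for every connected reductive group $G$ and every $d\ge2$.}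
\medskip

The conjecture is known for $G=GL_n$ (for $d=2$ by Gan and Ginzburg, for arbitrary $d$ by Vaccarino) and for $G=Sp_{2n}$. We use these two results and do not reprove them.

Because $G$ is reductive, $\mathcal O[\mathfrak g^d]^G\to A_{G,d}$ is surjective. So injectivity of $c^*$ has a concrete meaning: every invariant polynomial on $\mathfrak g^d$ that vanishes on $\mathfrak t^d$ lies in the commutator ideal. On points this is always true. Such a polynomial vanishes at every commuting tuple, so that a power of it lies in $\mathfrak a$ (Lemma~\ref{lem:kernel}). Together with the cases $GL_n$ and $Sp_{2n}$, this makes a positive answer the natural guess. It also shows that a failure of injectivity cannot be seen by evaluating functions at points: one must prove that a specific polynomial is not in a specific ideal.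

\subsection{Results}

As $G$ is connected and the characteristic is $0$, the ring $A_{G,d}$ is the ring of $\mathfrak g$-invariants. Hence $c_{G,d}$ depends only on $\mathfrak g$, and we also write $c_{\mathfrak g,d}$ and $A_{\mathfrak g,d}$.

\begin{theorem}\label{thm:main}
Let $d\ge2$. The map $c_{G,d}$ is an isomorphism if and only if $c_{\mathfrak g_i,d}$ is an isomorphism for every simple ideal $\mathfrak g_i$ of $\mathfrak g$. For simple $\mathfrak g$ the following hold.
\begin{enumerate}
\item[(1)] Types $A_r$ and $C_r$: $c$ is an isomorphism for all $d$.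
\item[(2)] Type $B_r$, $r\ge3$: $c$ is an isomorphism if and only if $d\le3$.
\item[(3)] Type $D_r$, $r\ge4$: $c$ is an isomorphism if and only if $d\le3$, or $d=4$ and $r\le6$.
\item[(4)] $c$ is not an isomorphism for $G_2$ and $d\ge3$, for $F_4$, $E_8$ and $d\ge4$, and for $E_6$, $E_7$ and $d\ge5$.
\end{enumerate}
In every case of failure in \textup{(2)--(4)} the map $c^*$ is not injective; equivalently, $\mathfrak C^d_{\mathfrak g}/\!/G$ is not reduced.
\end{theorem}

Part (1) is the known result for $GL_n$ and $Sp_{2n}$.

\begin{corollary}\label{cor:main}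
The map $c_{G,d}$ is an isomorphism for all $d\ge2$ if and only if all simple factors of $\mathfrak g$ have type $A$ or $C$. For every other $G$ and every $d\ge5$ the map $c^*$ is not injective. In particular, the conjecture is false.
\end{corollary}

Two failures can be written down in one line.

\begin{theorem}\label{thm:explicit}
Each of the following invariants is nonzero in $A_{\mathfrak g,d}$ and vanishes on $\mathfrak t^d$.
\begin{enumerate}
\item[(a)] For $\mathfrak g$ of type $G_2$ with Killing form $\kappa$ and $d=3$: the Gram determinant $\det\big(\kappa(x_i,x_j)\big)_{1\le i,j\le3}$.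
\item[(b)] For $\mathfrak g=\mathfrak{so}_7$ and $d=4$: the coefficient of $\lambda^4$ in $\det\big(1+\lambda(x_1^2+x_2^2+x_3^2+x_4^2)\big)^{1/2}$.
\end{enumerate}
\end{theorem}

The following cases are not decided here: $G_2$ for $d=2$; $F_4$ and $E_8$ for $d=2,3$; $E_6$ and $E_7$ for $d=2,3,4$.

\subsection{The case of rank one, and the plan}

The smallest nonabelian case shows what has to happen for $c$ to be an isomorphism.

\begin{example}\label{ex:sl2}
Let $\mathfrak g=\mathfrak{sl}_2\cong\mathfrak{so}_3$, realized as $k^3$ with the cross product and the action of $SO_3$. Write $v_1,\dots,v_d$ for the vectors and $z_{ij}=(v_i,v_j)$. The invariants of $SO_3$ on $(k^3)^d$ are generated by the $z_{ij}$ and the determinants $\det(v_i,v_j,v_l)$ (see Section~\ref{sub:fft}). The determinants equal $(v_i\times v_j,v_l)$ and so lie in $\mathfrak a$. Lagrange's identity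
\[
(v_i\times v_j,\,v_l\times v_m)=z_{il}z_{jm}-z_{im}z_{jl}
\]
shows that the $2\times2$ minors of $(z_{ij})$ lie in $\mathfrak a$ as well. So $A_{\mathfrak g,d}$ is a quotient of $S=k[z_{ij}=z_{ji}]/(2\times2\text{ minors})$. Take $\mathfrak t=ke$ with $(e,e)=1$, $v_i=t_ie$, $W=\{\pm1\}$. Then $\mathcal O[\mathfrak t^d]^W$ is the ring of even polynomials in $t_1,\dots,t_d$, and $z_{ij}\mapsto t_it_j$. Modulo the minors, indices can be exchanged between any two factors of a monomial in the $z_{ij}$, so the class of a monomial depends only on its multiset of indices. Hence $S\to\mathcal O[\mathfrak t^d]^W$ is bijective, and therefore so are both maps $S\to A_{\mathfrak g,d}\to\mathcal O[\mathfrak t^d]^W$.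
\end{example}

The example has the shape of the general problem. There are natural generators of the invariants; on $\mathfrak t^d$ they satisfy relations that express $\dim\mathfrak t=r$; and the question is whether these relations follow from the commutator relations and the identities valid on all of $\mathfrak g^d$. In rank $1$ the relation is the vanishing of the $2\times2$ Gram minors, and Lagrange's identity supplies it. For $G_2$ the corresponding relation is the vanishing of the $3\times3$ Gram determinant, and Section~\ref{sec:G2} shows that nothing supplies it: we construct a linear functional that kills $\mathfrak a$ and not the determinant.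

For $\mathfrak{so}_n$, with $r=\lfloor n/2\rfloor$, the generators are traces of monomials of even degree, and the relations on $\mathfrak t^d$ say that the $(r+1)$-st elementary symmetric function of $r$ quantities vanishes. In Section~\ref{sec:so} we reduce the whole question to one invariant $\Phi$ of degree $2r+2$, the analogue of the one in Theorem~\ref{thm:explicit}(b). In Section~\ref{sec:relations} we determine all relations among the traces. They come from the linear dependence of $n+1$ vectors in $k^n$, written as an $(n+1)\times(n+1)$ minor of a Gram matrix with row set $I$ and column set $J$. A matrix has two indices, and these can lie in $I$ and $I$, in $J$ and $J$, or in $I$ and $J$. These three possibilities are the reason why, in degree $2r+2$, the relations only see quadratic forms $yz-b^2$ in three linear forms, whereas $\Phi$ is built from the quadratic form $X_1^2+\dots+X_d^2$ of rank $d$. Section~\ref{sec:range} compares the two, first for $\mathfrak{so}_7$ and then in general. Section~\ref{sec:reductions} contains general reductions, among them the passage from a Levi subalgebra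 to $\mathfrak g$, which yields $F_4$, $E_6$, $E_7$, $E_8$ in Section~\ref{sec:end}.

Characteristic $0$ is used throughout, for complete reducibility, polarization, exponentials and logarithms, and the nonvanishing of integer constants. We write $S^j$ for symmetric powers and $[\lambda^j]F$ for the coefficient of $\lambda^j$ in a series $F$.

\section{General reductions}\label{sec:reductions}

We use the following standard facts. (i) \emph{Reynolds operator.} If $H$ is a reductive group, possibly disconnected like $O_n$, every rational $H$-module $E$ is a sum of simple modules, so $E=E^H\oplus E'$ canonically. Consequently an invariant in the image of an $H$-linear map is the image of an invariant. (ii) \emph{Jordan decomposition.} Every $x\in\mathfrak g$ is uniquely $x_s+x_n$ with $x_s$ semisimple, $x_n$ nilpotent and $[x_s,x_n]=0$. The decomposition is compatible with the adjoint action and with passing to the Lie algebra of a closed subgroup, and $\operatorname{ad}x_s$ is a polynomial without constant term in $\operatorname{ad}x$, so an element commuting with $x$ commutes with $x_s$ and $x_n$. Every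 semisimple element is conjugate into $\mathfrak t$. (iii) The centralizer in $G$ of a subtorus $S\subset T$ is connected and reductive, and its roots are the roots of $G$ trivial on $S$.

\begin{lemma}\label{lem:centralizer}
For $s\in\mathfrak t$ the group $Z_G(s)$ is connected and reductive, with Lie algebra $\mathfrak z_{\mathfrak g}(s)=\mathfrak t\oplus\bigoplus_{\alpha(s)=0}\mathfrak g_\alpha$. The stabilizer $W_s$ is generated by the reflections in the roots $\alpha$ with $\alpha(s)=0$.
\end{lemma}

\begin{proof}
The characters $\chi$ of $T$ with $d\chi(s)=0$ form a subgroup $X_s$ of the character lattice with torsion-free quotient, because $d(m\chi)=m\,d\chi$. So $S=\bigcap_{\chi\in X_s}\ker\chi$ is a torus, and a character of $T$ is trivial on $S$ if and only if it lies in $X_s$. In a faithful representation of $G$, two weights of $T$ therefore take the same value on $s$ if and only if they agree on $S$. The eigenspaces of $s$ are thus the weight spaces of $S$, and $Z_G(s)=Z_G(S)$. Now (iii) gives the first statement. An element of $W_s$ is represented by an element of $N_G(T)\cap Z_G(s)$, so it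 lies in the Weyl group of the connected reductive group $Z_G(s)$, which is generated by the reflections in its roots.
\end{proof}

In the next lemma we allow $d=1$, with $\mathfrak C^1_{\mathfrak g}=\mathfrak g$.

\begin{lemma}\label{lem:kernel}
Let $x=(x_1,\dots,x_d)$ be a $k$-point of $\mathfrak C^d_{\mathfrak g}$, with Jordan decompositions $x_i=s_i+n_i$. Then $s=(s_1,\dots,s_d)$ is conjugate into $\mathfrak t^d$, and $\varphi(x)=\varphi(s)$ for all $\varphi\in A_{G,d}$. The kernel of $c^*$ is the nilradical of $A_{G,d}$.
\end{lemma}

\begin{proof}
By (ii), applied twice, all $s_i$ and $n_j$ commute with one another. Conjugate $s_1$ into $\mathfrak t$ and put $L_1=Z_G(s_1)$. It is connected reductive, contains $T$, and its Lie algebra contains $s_2$. Conjugate $s_2$ into $\mathfrak t$ by $L_1$, which fixes $s_1$, put $L_2=Z_{L_1}(s_2)$, and continue. We reach $s\in\mathfrak t^d$ and a connected reductive group $L=L_d$ with Lie algebra $\mathfrak l=\mathfrak z_{\mathfrak g}(s_1,\dots,s_d)$. The $n_i$ span an abelian, hence solvable, subalgebra of $\mathfrak l$, so they lie in a Borel subalgebra $\mathfrak b$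 of $\mathfrak l$, and being nilpotent they lie in its nilradical. Let $\gamma$ be a cocharacter of a maximal torus of the corresponding Borel subgroup of $L$ that pairs positively with all roots of $\mathfrak b$. Then $\operatorname{Ad}\gamma(t)$ fixes the $s_i$ and $\operatorname{Ad}\gamma(t)n_i\to0$ as $t\to0$. So $s$ lies in the closure of the orbit of $x$, and $\varphi(x)=\varphi(s)$.

Nilpotent elements lie in $\ker c^*$ because $\mathcal O[\mathfrak t^d]$ is reduced. Conversely, $\varphi\in\ker c^*$ vanishes at every $k$-point of $\mathfrak C^d_{\mathfrak g}$ by the first part, so it is nilpotent by the Nullstellensatz.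
\end{proof}

\begin{lemma}\label{lem:product}
Let $\mathfrak g=\mathfrak z\oplus\bigoplus_i\mathfrak g_i$ with $\mathfrak z$ the center and $\mathfrak g_i$ simple. Then $A_{\mathfrak g,d}=\mathcal O[\mathfrak z^d]\otimes\bigotimes_iA_{\mathfrak g_i,d}$, and $c^*_{\mathfrak g,d}$ is injective (respectively bijective) if and only if every $c^*_{\mathfrak g_i,d}$ is.
\end{lemma}

\begin{proof}
The bracket is computed componentwise, so $\mathfrak C^d_{\mathfrak g}=\mathfrak z^d\times\prod_i\mathfrak C^d_{\mathfrak g_i}$. The group acts through the product of the adjoint groups of the $\mathfrak g_i$, and invariants of a product of groups on a tensor product are the tensor product of the invariants. The same holds for $\mathfrak t$ and $W$, and $c^*=\mathrm{id}\otimes\bigotimes_ic_i^*$. A tensor product of linear maps between nonzero vector spaces, each map nonzero, is injective (respectively surjective) if and only if every factor is.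
\end{proof}

\begin{lemma}\label{lem:more}
If $A_{G,d'}$ is not reduced and $d\ge d'$, then $A_{G,d}$ is not reduced.
\end{lemma}

\begin{proof}
The map $\mathfrak C^d_{\mathfrak g}\to\mathfrak C^{d'}_{\mathfrak g}$ that forgets the last $d-d'$ entries has the equivariant section $x\mapsto(x,0)$, so $A_{G,d'}\to A_{G,d}$ is injective.
\end{proof}

The last reduction transfers nilpotents from a Levi subalgebra $\mathfrak l$ to $\mathfrak g$. Restriction of functions goes from $\mathfrak g$ to $\mathfrak l$, which is the wrong direction, so a nilpotent invariant cannot simply be carried over. Instead we show that, on the open set where $x_1$ acts invertibly on $\mathfrak g/\mathfrak l$, the quotient for $\mathfrak l$ is \'etale over the quotient for $\mathfrak g$; and a ring \'etale over a reduced ring is reduced.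

\begin{proposition}\label{prop:levi}
Let $s\in\mathfrak t$, $L=Z_G(s)$, $\mathfrak l=\operatorname{Lie}L$ and $\mathfrak l'=[\mathfrak l,\mathfrak l]$. If $A_{\mathfrak l',d}$ is not reduced, then $A_{G,d}$ is not reduced.
\end{proposition}

\begin{proof}
Let $\Phi_L$ and $W_L$ be the root system and the Weyl group of $L$, and let $\mathfrak m=\bigoplus_{\alpha\notin\Phi_L}\mathfrak g_\alpha$, so that $\mathfrak g=\mathfrak l\oplus\mathfrak m$ as $L$-modules. Put $f(y)=\det(\operatorname{ad}y|_{\mathfrak m})$ for $y\in\mathfrak l$. Then $f\in\mathcal O[\mathfrak l]^L=\mathcal O[\mathfrak t]^{W_L}$, and $f=\prod_{\alpha\notin\Phi_L}\alpha$ on $\mathfrak t$. A subscript $f$ denotes the locus $f\ne0$ or the localization at $f$. Let $\pi_G\colon\mathfrak g\to\mathfrak t/W$ and $\pi_L\colon\mathfrak l\to\mathfrak t/W_L$ be the quotient maps of the Chevalley theorem; by Lemma~\ref{lem:kernel} they take the same value at an element and at its semisimple part. If $t\in\mathfrak t$ and $f(t)\ne0$, every root vanishing at $t$ lies in $\Phi_L$, so Lemma~\ref{lem:centralizer} gives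
\begin{equation}\label{eq:generic}
\mathfrak z_{\mathfrak g}(t)\subset\mathfrak l,\qquad Z_G(t)\subset L,\qquad W_t\subset W_L .
\end{equation}

\emph{Step 1: the case of one element.} Let $G\times^L\mathfrak l_f$ be the quotient of $G\times\mathfrak l_f$ by $l\cdot(g,y)=(gl^{-1},\operatorname{Ad}(l)y)$. It is a smooth variety, and $G\times\mathfrak l_f\to G\times^L\mathfrak l_f$ is an $L$-torsor. We claim that
\[
\Psi\colon G\times^L\mathfrak l_f\to\mathfrak g\times_{\mathfrak t/W}(\mathfrak t/W_L)_f,\qquad[g,y]\mapsto(\operatorname{Ad}(g)y,\pi_L(y)),
\]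
is an isomorphism.

The source is \'etale over $\mathfrak g$: by equivariance it suffices to look at a point $[1,y]$, where the tangent space is $\mathfrak m\oplus\mathfrak l$ and the differential $(\xi,v)\mapsto[\xi,y]+v$ is invertible because $\operatorname{ad}y|_{\mathfrak m}$ is. The target is \'etale over $\mathfrak g$: for a finite group $\Gamma$ acting linearly on $\mathfrak t$, the completed local ring of $\mathfrak t/\Gamma$ at the image of $t$ is $(\hat{\mathcal O}_{\mathfrak t,t})^{\Gamma_t}$, and $(W_L)_t=W_t$ by \eqref{eq:generic}, so $(\mathfrak t/W_L)_f\to\mathfrak t/W$ induces isomorphisms of completed local rings and is \'etale. A morphism between schemes \'etale over $\mathfrak g$ is \'etale, so $\Psi$ is \'etale.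

The map $\Psi$ is surjective on $k$-points. Let $(x,[t])$ be a point of the target, $t\in\mathfrak t$. Then $\pi_G(x_s)=\pi_G(t)$, so $x_s$ is conjugate to an element of $Wt$, and by equivariance we may assume $x_s=t$. By \eqref{eq:generic}, $x_n\in\mathfrak l$, so $x\in\mathfrak l$, $\pi_L(x)=[t]$, $f(x)=f(t)\ne0$, and $(x,[t])=\Psi[1,x]$.

The map $\Psi$ is injective on $k$-points. By equivariance it suffices to treat $\Psi[g,y]=\Psi[1,y']$, that is, $y'=\operatorname{Ad}(g)y$ and $\pi_L(y)=\pi_L(y')$. There are $l,l'\in L$ with $\operatorname{Ad}(l)y_s=\operatorname{Ad}(l')y'_s=t\in\mathfrak t$ and $f(t)\ne0$. Since $y'_s=\operatorname{Ad}(g)y_s$, we get $l'gl^{-1}\in Z_G(t)\subset L$. So $g\in L$ and $[g,y]=[1,y']$.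

The diagonal of the \'etale morphism $\Psi$ is an open immersion, and it is surjective on $k$-points because $\Psi$ is injective on $k$-points; so it is an isomorphism. Thus $\Psi$ is an \'etale monomorphism, that is, an open immersion, and it is surjective. This proves the claim.

\emph{Step 2: commuting tuples.} View $\mathfrak C^d_{\mathfrak g}$ over $\mathfrak g$ through $x_1$. Let $R$ be a $k$-algebra and $x$ an $R$-point of $\mathfrak C^d_{\mathfrak g}$ with $x_1\in\mathfrak l_f(R)$. The $\mathfrak m$-component of $[x_1,x_j]=0$ is the bracket of $x_1$ with the $\mathfrak m$-component of $x_j$, and $\operatorname{ad}x_1$ is invertible on $\mathfrak m\otimes R$, so $x_j\in\mathfrak l\otimes R$. Hence $\mathfrak C^d_{\mathfrak g}\times_{\mathfrak g}\mathfrak l_f=(\mathfrak C^d_{\mathfrak l})_f$ as schemes, where now $f=f(x_1)$. Let $Z=\mathfrak C^d_{\mathfrak g}\times_{\mathfrak t/W}(\mathfrak t/W_L)_f$, an affine scheme, which is $\mathfrak C^d_{\mathfrak g}\times_{\mathfrak g}(G\times^L\mathfrak l_f)$ by Step 1. The pullback of the torsor $G\times\mathfrak l_f$ to $Z$ parametrizes triples $(g,y,x)$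 with $x_1=\operatorname{Ad}(g)y$, and $(g,y,x)\mapsto(g,\operatorname{Ad}(g)^{-1}x)$ identifies it with $G\times(\mathfrak C^d_{\mathfrak l})_f$, with $G$ acting on the first factor only. Functions on the base of a torsor are the invariant functions on the total space, so
\[
\mathcal O[Z]^G=\mathcal O[G\times(\mathfrak C^d_{\mathfrak l})_f]^{G\times L}=\mathcal O[(\mathfrak C^d_{\mathfrak l})_f]^L=(A_{L,d})_f .
\]
On the other hand the decomposition $\mathcal O[\mathfrak C^d_{\mathfrak g}]=A_{G,d}\oplus E'$ of (i) is one of $\mathcal O[\mathfrak t]^W$-modules, so $\mathcal O[Z]^G=A_{G,d}\otimes_{\mathcal O[\mathfrak t]^W}(\mathcal O[\mathfrak t]^{W_L})_f$, which is \'etale over $A_{G,d}$. Therefore, if $A_{G,d}$ is reduced, so is $(A_{L,d})_f$.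

\emph{Step 3: localization at $f$ does not kill the nilpotent.} Let $\mathfrak z\ni s$ be the center of $\mathfrak l$; then $A_{L,d}=\mathcal O[\mathfrak z^d]\otimes A_{\mathfrak l',d}$ by Lemma~\ref{lem:product}. Let $0\ne\varphi\in A_{\mathfrak l',d}$ be nilpotent and suppose that $(A_{L,d})_f$ is reduced. Then $f(x_1)^m\varphi=0$ in $A_{L,d}$ for some $m$. Write $x_1=z_1+y_1$ with $z_1\in\mathfrak z$, $y_1\in\mathfrak l'$, and grade by the degree in $z_1$. As $f$ is homogeneous, $f(z_1+y_1)$ is $f(z_1)$ plus terms of lower degree in $z_1$. So the top component of $f(x_1)^m\varphi$ is $f(z_1)^m\otimes\varphi$. It is nonzero, since $f(s)=\prod_{\alpha\notin\Phi_L}\alpha(s)\ne0$. This is a contradiction; it is here that the central direction $s$ is used.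
\end{proof}

\section{The Gram determinant for $G_2$}\label{sec:G2}

In this section $\mathfrak g$ is a simple Lie algebra, of type $G_2$ from Section~\ref{sub:G2modules} on. Let $\kappa$ be the Killing form, extended to tensor powers by $\kappa(x_1\otimes\dots\otimes x_j,y_1\otimes\dots\otimes y_j)=\prod_i\kappa(x_i,y_i)$, and let $(e_a)$, $(e^a)$ be dual bases of $\mathfrak g$. We view $\Lambda^j\mathfrak g$ as the space of antisymmetric tensors in $\mathfrak g^{\otimes j}$. Let $\Delta=\det(\kappa(x_i,x_j))_{1\le i,j\le3}\in\mathcal O[\mathfrak g^3]^G$. For $G_2$ it vanishes on $\mathfrak t^3$, since three vectors in the plane $\mathfrak t$ are dependent. Theorem~\ref{thm:explicit}(a) asserts that $\Delta\notin\mathfrak a$.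

\subsection{Functionals that kill the commutator ideal}

After polarization $\Delta$ becomes a multilinear function of six variables $x_1,x_2,x_3,y_1,y_2,y_3$, that is, a linear form on $\mathfrak g^{\otimes6}$. A tensor $u\in\mathfrak g^{\otimes6}$ is then a functional $F\mapsto\langle F,u\rangle$ on such functions, and the condition that it kills the commutator ideal can be read off from $u$. By \emph{the bracket of two slots} we mean the map $\mathfrak g^{\otimes j}\to\mathfrak g^{\otimes(j-1)}$ that applies $b\colon x\otimes y\mapsto[x,y]$ to these two tensor factors.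

\begin{lemma}\label{lem:functional}
Let $u\in\Lambda^3\mathfrak g\otimes\Lambda^3\mathfrak g\subset\mathfrak g^{\otimes3}\otimes\mathfrak g^{\otimes3}$ be killed by the bracket of any two of the six slots, and put $u_0=\langle\prod_{i}\kappa(x_i,y_i),u\rangle$. If $u_0\ne0$, then $\Delta\notin\mathfrak a$.
\end{lemma}

\begin{proof}
For $F\in\mathcal O[\mathfrak g^3]$ let $\tilde F$ be the coefficient of $\prod_is_it_i$ in $F(s_1x_1+t_1y_1,s_2x_2+t_2y_2,s_3x_3+t_3y_3)$. If $F=\sum_{i<j}\sum_a\kappa(e_a,[x_i,x_j])F_{ija}$ lies in $\mathfrak a$, then $\tilde F$ is a sum of functions $\kappa(e_a,[z,z'])\,g$ with $z\in\{x_i,y_i\}$, $z'\in\{x_j,y_j\}$ and $g$ multilinear in the other four variables. Such a function factors through the bracket of the slots $z,z'$, so $\langle\tilde F,u\rangle=0$.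

Now expand $\Delta=\sum_{\sigma\in S_3}\operatorname{sgn}(\sigma)\prod_i\kappa(x_i,x_{\sigma(i)})$. In each term every index $i$ occurs twice, once as a left entry and once as a right entry, and $\tilde\Delta$ is obtained by labeling, for each $i$, one occurrence by $x$ and the other by $y$. A term containing a factor $\kappa(x_i,x_j)$ or $\kappa(y_i,y_j)$ with $i\neq j$ is symmetric in two slots in which $u$ is antisymmetric, so it pairs to $0$ with $u$. In the remaining terms every factor pairs an $x$ with a $y$. If the left occurrence of $i$ is labeled $x$, then the right occurrence of $\sigma(i)$ is labeled $y$ and its left occurrence $x$; so on each cycle of $\sigma$ all left entries carry the same label, and there are two choices per cycle. Such a term is $\operatorname{sgn}(\sigma)\prod_i\kappa(x_i,y_{\pi(i)})$, where $\pi$ agrees with $\sigma$ or $\sigma^{-1}$ on each cycle, so $\operatorname{sgn}\pi=\operatorname{sgn}\sigma$. By antisymmetry in the $y$-slots it pairs to $u_0$. The identity, the three transpositions and the two $3$-cycles contribute $8+3\cdot4+2\cdot2$ terms, so $\langle\tilde\Delta,u\rangle=24\,u_0\ne0$.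
\end{proof}

Let $\mathcal N_j\subset\Lambda^j\mathfrak g$ be the submodule of tensors killed by the bracket of any two slots; it contains the wedge product of any $j$ commuting elements. The tensor $u$ must lie in $\mathcal N_3\otimes\mathcal N_3$. The condition $u_0\ne0$ suggests taking for $u$ the canonical element of a submodule $U\subset\mathcal N_3$ on which $\kappa$ is nondegenerate. The difficulty is the mixed bracket of an $x$-slot with a $y$-slot. We show that it is a multiple of one known tensor, and then that the multiple is $0$ by a trace computation. The trace computation rests on the operator $\Omega=\sum_a\operatorname{ad}e_a\otimes\operatorname{ad}e^a$ on $\mathfrak g^{\otimes2}$; let $\Omega_{il}$ be its action on the slots $i,l$ of $\mathfrak g^{\otimes j}$.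

\begin{lemma}\label{lem:omega}
For $i\ne l$ the operator $\Omega_{il}$ kills $\mathcal N_j$. The Casimir element $\mathrm{Cas}=\sum_ae_ae^a$ acts on $\mathcal N_j$ by the scalar $j$.
\end{lemma}

\begin{proof}
Invariance of $\kappa$ gives
\[
\kappa(\Omega(x\otimes y),z\otimes w)=\sum_a\kappa(e_a,[x,z])\,\kappa(e^a,[y,w])=\kappa([x,z],[y,w]).
\]
The Jacobi identity $[y,[z,w]]=[z,[y,w]]-[w,[y,z]]$, paired with $x$, gives
\[
\kappa([x,y],[z,w])=\kappa([x,z],[y,w])-\kappa([x,w],[y,z]).
\]
If $v=\sum x\otimes y$ is antisymmetric, then $\kappa(\Omega v,z\otimes w)$ equals both $\sum\kappa([x,z],[y,w])$ and $-\sum\kappa([y,z],[x,w])$, and their average is $\frac12\kappa(b(v),[z,w])$. So $b(v)=0$ implies $\Omega v=0$, which gives the first claim. On $\mathfrak g$ the Casimir element is a scalar with trace $\sum_a\kappa(e_a,e^a)=\dim\mathfrak g$, hence $1$; on $\mathfrak g^{\otimes j}$ it is $j+2\sum_{i<l}\Omega_{il}$.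
\end{proof}

\begin{lemma}\label{lem:mult}
Let $V$ be the simple module of highest weight $\lambda$. The space of invariant trilinear forms on $V^*\times\mathfrak g\times V$ has dimension at most the number of simple coroots $\alpha_i^\vee$ with $\langle\lambda,\alpha_i^\vee\rangle\ne0$.
\end{lemma}

\begin{proof}
Let $v_\lambda\in V$ be a highest weight vector and $\xi_0\in V^*$ a lowest weight vector, of weight $-\lambda$. Let $N$ be the submodule of $V^*\otimes V$ generated by $\xi_0\otimes v_\lambda$. Since $\mathfrak n^+$ kills $v_\lambda$, we have $U(\mathfrak n^+)(\xi_0\otimes v_\lambda)=V^*\otimes v_\lambda\subset N$. The set of $v$ with $V^*\otimes v\subset N$ is a submodule, by $\xi\otimes xv=x(\xi\otimes v)-x\xi\otimes v$; so $N=V^*\otimes V$. An invariant form $B$ is an equivariant map $V^*\otimes V\to\mathfrak g^*$, so it is determined by $\beta_B=B(\xi_0,\cdot,v_\lambda)$. Invariance under $\mathfrak t$ shows that $\beta_B$ vanishes on all root spaces. Let $e_i,f_i$ be Chevalley generators with $[e_i,f_i]=\alpha_i^\vee$. If $\langle\lambda,\alpha_i^\vee\rangle=0$, then $\xi_0$ is a lowest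 weight vector of weight $0$ for the corresponding $\mathfrak{sl}_2$, so $e_i\xi_0=0$, and
\[
\beta_B(\alpha_i^\vee)=-B(e_i\xi_0,f_i,v_\lambda)-B(\xi_0,f_i,e_iv_\lambda)=0 .
\]
So $\beta_B$ is determined by its values on the remaining simple coroots.
\end{proof}

\subsection{The modules for $G_2$ and the tensor $u$}\label{sub:G2modules}

Let $\alpha$ (short) and $\beta$ (long) be the simple roots of $G_2$. The positive roots are $\alpha,\beta,\alpha+\beta,2\alpha+\beta,3\alpha+\beta,3\alpha+2\beta$; let $E_\gamma$ be root vectors. The fundamental weight orthogonal to $\beta$ is $\omega_1=2\alpha+\beta$. Put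
\[
v_2=E_{3\alpha+2\beta}\wedge E_{3\alpha+\beta},\qquad v_3=E_{3\alpha+2\beta}\wedge E_{3\alpha+\beta}\wedge E_{2\alpha+\beta}.
\]
The pairwise sums $6\alpha+3\beta$, $5\alpha+3\beta$, $5\alpha+2\beta$ are not roots, so $v_j\in\mathcal N_j$. Among the three root vectors, $E_\alpha$ acts nontrivially only on $E_{2\alpha+\beta}$, which it sends to a multiple of $E_{3\alpha+\beta}$, and $E_\beta$ only on $E_{3\alpha+\beta}$, which it sends to a multiple of $E_{3\alpha+2\beta}$. So $v_2$ and $v_3$ are highest weight vectors and generate simple modules. The form $\kappa$ is nondegenerate on each of them: since $-1\in W$, the module generated by $v_j$ contains the wedge product of the opposite root vectors, which pairs nontrivially with $v_j$, so the radical of $\kappa$ on this simple module is a proper submodule. Let $U\subset\mathcal N_3$ be the module generated by $v_3$.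

The bracket $b\colon\Lambda^2\mathfrak g\to\mathfrak g$ is surjective, so $\dim\mathcal N_2=91-14=77$. The weight of $v_2$ is $6\alpha+3\beta=3\omega_1$, and Weyl's dimension formula gives $\dim V(3\omega_1)=4\cdot1\cdot5\cdot6\cdot7\cdot11/120=77$. Hence $\mathcal N_2\cong V(3\omega_1)$ is simple and self-dual through $\kappa$, and Lemma~\ref{lem:mult} gives
\begin{equation}\label{eq:multone}
\dim\operatorname{Hom}_{\mathfrak g}(\mathfrak g,\mathcal N_2\otimes\mathcal N_2)\le1 .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:explicit}(a)]
Let $(v_s)$, $(v^s)$ be $\kappa$-dual bases of $U$ and $u=\sum_sv_s\otimes v^s$, an invariant tensor. Then $u_0=\sum_s\kappa(v_s,v^s)=\dim U\ne0$. The bracket of two $x$-slots or of two $y$-slots kills $u$, since $U\subset\mathcal N_3$. By antisymmetry, all mixed brackets vanish once the bracket of the slots $x_1$ and $y_1$ does. For $e\in\mathfrak g$ let $w(e)\in\mathfrak g^{\otimes2}\otimes\mathfrak g^{\otimes2}$ be the contraction of $u$ with the bilinear form $\kappa(e,[x_1,y_1])$ in these two slots. We must show $w=0$.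

Contracting one slot of an element of $\mathcal N_3$ with a linear form gives an element of $\mathcal N_2$, so $w(e)\in\mathcal N_2\otimes\mathcal N_2$; and $w$ is equivariant because $u$ is invariant. With $\kappa$-dual bases $(a_t)$, $(a^t)$ of $\mathcal N_2$, the map $w_0(e)=\sum_tea_t\otimes a^t$ is a nonzero equivariant map $\mathfrak g\to\mathcal N_2\otimes\mathcal N_2$. By \eqref{eq:multone}, $w=\tau w_0$ for some $\tau\in k$.

For $e\in\mathfrak g$ consider the bilinear form $B_e(a,a')=\kappa(ea,a')$ on $\mathfrak g^{\otimes2}$. By Lemma~\ref{lem:omega},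
\[
\sum_aB_{e^a}\big(w_0(e_a)\big)=\sum_{a,t}\kappa(e^ae_aa_t,a^t)=\operatorname{tr}_{\mathcal N_2}(\mathrm{Cas})=2\cdot77 .
\]
On the other hand $\sum_aB_{e^a}(w(e_a))$ is the pairing of $u$ with the multilinear function
\[
\sum_a\kappa([e_a,x_1],y_1)\,\kappa\big(e^a(x_2\otimes x_3),y_2\otimes y_3\big)=\kappa\big((\Omega_{12}+\Omega_{13})(x_1\otimes x_2\otimes x_3),\,y_1\otimes y_2\otimes y_3\big),
\]
that is, $\sum_s\kappa((\Omega_{12}+\Omega_{13})v_s,v^s)$, which is $0$ by Lemma~\ref{lem:omega}. So $154\,\tau=0$ and $w=0$. Lemma~\ref{lem:functional} gives $\Delta\notin\mathfrak a$.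
\end{proof}

\begin{remark}
An abelian subalgebra of dimension larger than the rank is not enough by itself. The algebra $\mathfrak{sl}_4$ has rank $3$ and a $4$-dimensional abelian subalgebra, the upper right $2\times2$ block; yet the $4\times4$ Gram determinant vanishes on $\mathfrak t^4$, so it is $0$ in $A_{\mathfrak{sl}_4,4}$ by Theorem~\ref{thm:main}(1). For $G_2$ it is \eqref{eq:multone} that turns the vanishing of one number into the vanishing of the mixed bracket.
\end{remark}

\section{Invariants of commuting skew matrices}\label{sec:so}

Let $n\ge2$, $r=\lfloor n/2\rfloor$, and let $\mathfrak{so}_n$ be the Lie algebra of skew $n\times n$ matrices, on which $O_n$ acts by conjugation. Put $\mathcal R_n=\mathcal O[\mathfrak C^d_{\mathfrak{so}_n}]$, so $A_{\mathfrak{so}_n,d}=\mathcal R_n^{SO_n}$, and let $x_1,\dots,x_d\in M_n(\mathcal R_n)$ be the universal commuting skew matrices.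

Let $V=\bigoplus_{i\le d}kX_i$ and $P=k[X_1,\dots,X_d]=P_0\oplus P_1$, the sum of the even and the odd polynomials. Let $P^+$ and $P_0^+$ be the parts without constant term, $p_{(j)}$ the component of degree $j$ of $p$, and $\bar p(X)=p(-X)$. Since the $x_i$ commute, there is an algebra homomorphism $\rho\colon P\to M_n(\mathcal R_n)$, $X_i\mapsto x_i$, and transposing a monomial gives $\rho(p)^T=\rho(\bar p)$. So $\rho(p)$ is symmetric for $p\in P_0$, and skew, in particular traceless, for $p\in P_1$. The letter $\Lambda$ denotes a commutative $k$-algebra of auxiliary coefficients, and all linear maps are extended $\Lambda$-linearly and coefficientwise to power series.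

\subsection{Classical invariant theory and Pfaffians}\label{sub:fft}

Let $B$ be a finite set and $v_p\in k^n$, $p\in B$, variable vectors, with the standard form $(\cdot,\cdot)$. We use the fundamental theorems.
\begin{itemize}
\item \emph{First fundamental theorem for $O_n$} (Weyl): $\mathcal O[(k^n)^B]^{O_n}$ is generated by the $(v_p,v_q)$.
\item \emph{First fundamental theorem for $SO_n$}: $\mathcal O[(k^n)^B]^{SO_n}$ is generated by the $(v_p,v_q)$ and the determinants $\det(v_{p_1},\dots,v_{p_n})$. A product of two determinants is a determinant of scalar products, so the functions on which $O_n$ acts by $\det$ are spanned by products of one determinant and scalar products.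
\item \emph{Second fundamental theorem for $O_n$} (Weyl): the kernel of $k[z_{pq}=z_{qp}]\to\mathcal O[(k^n)^B]$, $z_{pq}\mapsto(v_p,v_q)$, is generated by the $(n+1)\times(n+1)$ minors of $(z_{pq})$.
\end{itemize}
\emph{Polarization:} if $F$ is a function of multidegree $(m_1,\dots,m_d)$ in $x_1,\dots,x_d$, substitute $x_i\mapsto\sum_{j\le m_i}x_{ij}$ and let $\tilde F$ be the multilinear part. Setting $x_{ij}=x_i$ in $\tilde F$ returns $\prod_im_i!\cdot F$, because $\prod_im_i!$ is the coefficient of $\prod t_{ij}$ in $\prod_i(\sum_jt_{ij})^{m_i}$.

\emph{Pfaffians:} for a skew matrix $N$ over a commutative $\mathbb Q$-algebra, indexed by an ordered set $b_1,\dots,b_{2m}$, put $\omega_N=\frac12\sum_{x,y}N_{xy}\,x\wedge y$ in the exterior algebra on the $b_i$. Then $\omega_N^m/m!=\operatorname{Pf}(N)\,b_1\wedge\dots\wedge b_{2m}$, and $\operatorname{Pf}(N)^2=\det N$, $\operatorname{Pf}(\Gamma N\Gamma^T)=\det\Gamma\operatorname{Pf}N$.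

\subsection{The trace algebra}

To compare relations for different $n$ we introduce an algebra of formal traces that does not depend on $n$. Let $\mathcal T=\operatorname{Sym}(P_0^+)$, with generators written $h(p)$, linear in $p\in P_0^+$, and graded by $\deg h(p)=\deg p$. Let
\[
\pi_n\colon\mathcal T\to\mathcal R_n^{O_n},\qquad h(p)\mapsto\tfrac12\operatorname{tr}\rho(p).
\]
The factor $\frac12$ reflects the fact that on $\mathfrak t^d$ every eigenvalue of $\rho(p)$ occurs twice. The $h(p^l)$ behave like power sums, while the relations on $\mathfrak t^d$ are simplest in terms of elementary symmetric functions. So we define symmetric multilinear maps, by the formula that expresses elementary symmetric functions through power sums,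
\begin{equation}\label{eq:Hdef}
H_j(p_1,\dots,p_j)=\frac1{j!}\sum_{\sigma\in S_j}\operatorname{sgn}(\sigma)\prod_{C\text{ cycle of }\sigma}h\Big(\prod_{i\in C}p_i\Big),\qquad H_0=1 .
\end{equation}
For instance $H_1(p)=h(p)$ and $H_2(p,p')=\frac12\big(h(p)h(p')-h(pp')\big)$. For $c\in(P_0^+\otimes\Lambda)[[\lambda,\mu]]$ without constant term put $H(1+c)=\exp h(\log(1+c))$. The identity $\sum_j\frac1{j!}\sum_{\sigma\in S_j}\prod_Ca_{|C|}=\exp\sum_la_l/l$ with $a_l=(-1)^{l-1}h(c^l)$ gives the first of the following formulas, the additivity of $\log$ gives the second, and $\exp\operatorname{tr}\log=\det$ gives the third: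
\begin{equation}\label{eq:Hgen}
H(1+c)=\sum_jH_j(c,\dots,c),\qquad H(DD')=H(D)H(D'),\qquad\pi_n(H(D))=\det\rho(D)^{1/2}.
\end{equation}
Here the square root is the one with constant term $1$. It is unique: if $a^2=a'^2$ for two such series, then $a+a'$ is a unit and $a=a'$.

Let $\mathcal H_j$ be the span of all $H_j(p_1,\dots,p_j)$; by polarization it is spanned by the $H_j(p,\dots,p)$. Since $H_j(p_1,\dots,p_j)$ is $\frac1{j!}h(p_1)\cdots h(p_j)$ plus products of fewer factors $h$, a triangularity argument gives
\begin{equation}\label{eq:decomp}
\mathcal T=\bigoplus_{j\ge0}\mathcal H_j,\qquad S^j(P_0^+)\xrightarrow{\ \sim\ }\mathcal H_j,\quad p_1\cdots p_j\mapsto H_j(p_1,\dots,p_j).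
\end{equation}
We write $H_j(s)$ for the image of $s\in S^j(P_0^+)$. For $p,c\in P_0^+$, compare the coefficients of $\mu\lambda^j$ in $H(1+\mu p)H(1+\lambda c)=H(1+\lambda c+\mu p+\mu\lambda pc)$:
\begin{equation}\label{eq:recursion}
h(p)H_j(c,\dots,c)=(j+1)H_{j+1}(p,c,\dots,c)+jH_j(pc,c,\dots,c).
\end{equation}

\subsection{Restriction to the Cartan subalgebra}

Let $\mathfrak t$ consist of the block diagonal matrices with blocks $t_a\mathsf j$, $1\le a\le r$, where $\mathsf j=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$, and an entry $0$ in the last place if $n$ is odd. A point of $\mathfrak t^d$ has coordinates $t_{a,i}$; put $\xi_a=\sqrt{-1}\,(t_{a,1},\dots,t_{a,d})\in k^d$, so that $\mathcal O[\mathfrak t^d]=P^{\otimes r}$. Let $W_B=S_r\ltimes\{\pm1\}^r$ act by permuting the $\xi_a$ and changing their signs. The Weyl group of $SO_n$ is $W_B$ for $n$ odd, and the subgroup $W_D$ of index $2$ with an even number of sign changes for $n$ even. A single sign change is induced by a diagonal matrix of determinant $-1$, so $\mathcal R_n^{O_n}$ restricts into $\mathcal O[\mathfrak t^d]^{W_B}=(P_0^{\otimes r})^{S_r}$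 for every $n$. Since $\mathsf j^2=-1$, the $a$-th block of $\rho(p)$ on $\mathfrak t^d$ is
\begin{equation}\label{eq:blocks}
p(\xi_a)\cdot1\quad(p\in P_0^+),\qquad(\sqrt{-1})^{-1}p(\xi_a)\,\mathsf j\quad(p\in P_1),
\end{equation}
and the extra entry for odd $n$ is $0$.

\begin{lemma}\label{lem:restriction}
The composite $\mathcal T\to\mathcal R_n^{O_n}\to\mathcal O[\mathfrak t^d]^{W_B}$ kills $\mathcal H_j$ for $j>r$ and maps $\bigoplus_{j\le r}\mathcal H_j$ isomorphically onto $\mathcal O[\mathfrak t^d]^{W_B}$. Moreover $\bigcap_N\ker\pi_N=0$.
\end{lemma}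

\begin{proof}
By \eqref{eq:blocks}, $h(p)$ restricts to $\sum_ap(\xi_a)$, so $H(1+\lambda p)$ restricts to $\prod_a(1+\lambda p(\xi_a))$, and $H_j(p,\dots,p)$ to the $j$-th elementary symmetric function of $p(\xi_1),\dots,p(\xi_r)$. Polarizing, $H_j(p_1,\dots,p_j)$ restricts to $\frac1{j!}\sum p_1(\xi_{a_1})\cdots p_j(\xi_{a_j})$, summed over distinct $a_1,\dots,a_j$. This is $0$ for $j>r$, and for $j\le r$ it is a nonzero multiple, depending only on $j$ and $r$, of the symmetrization of $p_1\otimes\dots\otimes p_j\otimes1\otimes\dots\otimes1$. As $(P_0^{\otimes r})^{S_r}\cong S^r(k\oplus P_0^+)=\bigoplus_{j\le r}S^j(P_0^+)$, the first claim follows from \eqref{eq:decomp}. A nonzero element of $\mathcal T$ lies in $\bigoplus_{j\le r'}\mathcal H_j$ for some $r'\ge1$, so it is not in $\ker\pi_{2r'}$.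
\end{proof}

\subsection{Matchings, cycles and paths}\label{sub:matchings}

Multilinear invariants of $m$ matrices are obtained by contracting their $2m$ indices in pairs. Let $B=\{1^\pm,\dots,m^\pm\}$ and identify matrices with tensors, the row index of the $i$-th matrix at $i^+$ and its column index at $i^-$; then $\mathfrak{so}_n\subset k^n\otimes k^n$ is the space of antisymmetric tensors. We call the pairs $\{i^+,i^-\}$ \emph{letters}. A perfect matching $\mu$ of $B$ defines the functional $\varphi_\mu$ on $(k^n)^{\otimes B}$ given by the multilinear function $\prod_{\{p,q\}\in\mu}(v_p,v_q)$, and the multilinear function $f_\mu(x_1,\dots,x_m)=\varphi_\mu(x_1\otimes\dots\otimes x_m)$ on $\mathfrak{so}_n^m$.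

More generally let $E\subset B$ and let $\nu$ be a perfect matching of $B\setminus E$. In the graph on $B$ whose edges are the letters and the pairs of $\nu$, the points of $E$ have degree $1$ and the others degree $2$. The components are therefore cycles and $|E|/2$ paths; the ends of the paths are the points of $E$, and every path contains at least one letter. Orient each component $C$, let $i_1,\dots,i_l$ be the letters met in order, and let $\epsilon_C=(-1)^{e}$, where $e$ is the number of letters traversed from $i^-$ to $i^+$. We call $l$ the \emph{length} and $\epsilon_CX_{i_1}\cdots X_{i_l}$ the \emph{monomial} of $C$; reversing the orientation multiplies $\epsilon_C$ by $(-1)^l$. A letter traversed backward contributes $x_i^T=-x_i$. So for skew matrices and fixed $a\colon E\to\{1,\dots,n\}$,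
\begin{equation}\label{eq:contraction}
\sum_{a}\prod_{i=1}^m(x_i)_{a(i^+)a(i^-)}=\prod_{\text{cycles}}\epsilon_C\operatorname{tr}(x_{i_1}\cdots x_{i_l})\cdot\prod_{\text{paths}}\epsilon_C\,(x_{i_1}\cdots x_{i_l})_{a(\text{start})\,a(\text{end})},
\end{equation}
where the sum runs over the extensions of $a$ to $B$ that are constant on the pairs of $\nu$. For $E=\emptyset$ the left side is $f_\nu$. For $d=m$ and a perfect matching $\mu$ define $\theta(\mu)\in\mathcal T$ as $\prod_C2h(\text{monomial of }C)$ if all cycles have even length, and as $0$ otherwise. It does not depend on the orientations, and by \eqref{eq:contraction}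
\begin{equation}\label{eq:theta}
\text{the class of }f_\mu\text{ in }\mathcal R_n\text{ is }\pi_n(\theta(\mu)).
\end{equation}

\begin{lemma}\label{lem:surj}
The $f_\mu$ span the multilinear $O_n$-invariants on $\mathfrak{so}_n^m$. The map $\pi_n\colon\mathcal T\to\mathcal R_n^{O_n}$ is surjective.
\end{lemma}

\begin{proof}
A multilinear invariant on $\mathfrak{so}_n^m$ extends to an invariant functional on $(k^n)^{\otimes B}$ by composing with the equivariant projection onto $\mathfrak{so}_n^{\otimes m}$, and the multilinear part of the first fundamental theorem says that these functionals are spanned by the $\varphi_\mu$. By polarization and \eqref{eq:contraction}, $\mathcal O[\mathfrak{so}_n^d]^{O_n}$ is spanned by products of traces of words in the $x_i$, whose classes in $\mathcal R_n$ lie in the image of $\pi_n$. Finally $\mathcal O[\mathfrak{so}_n^d]^{O_n}\to\mathcal R_n^{O_n}$ is surjective by the Reynolds operator.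
\end{proof}

\subsection{The invariants of $SO_{2r}$ that are not invariants of $O_{2r}$}

Let $n=2r$. The group $O_n/SO_n$ of order $2$ acts on $\mathcal R_n^{SO_n}$, so $\mathcal R_n^{SO_n}=\mathcal R_n^{O_n}\oplus\mathcal R_n^{\det}$, where $O_n$ acts on the second summand by $\det$. Correspondingly $\mathcal O[\mathfrak t^d]^{W_D}=\mathcal O[\mathfrak t^d]^{W_B}\oplus(P_1^{\otimes r})^{S_r}$, the second summand consisting of the $W_D$-invariants that change sign under each single sign change, and $c^*$ respects these decompositions. The second summands never cause a failure.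

\begin{lemma}\label{lem:det}
For $n=2r$ and every $d$, restriction $\mathcal R_n^{\det}\to(P_1^{\otimes r})^{S_r}$ is bijective.
\end{lemma}

\begin{proof}
Let $\varepsilon$ be the alternating tensor on $k^n$, and for $y_1,\dots,y_r\in P_1$ put
\[
\mathsf P(y_1,\dots,y_r)=\frac1{2^rr!}\sum\varepsilon_{a_1b_1\cdots a_rb_r}\,\rho(y_1)_{a_1b_1}\cdots\rho(y_r)_{a_rb_r}\in\mathcal R_n^{\det}.
\]
It is symmetric and multilinear, and $\mathsf P(y,\dots,y)=\operatorname{Pf}\rho(y)$ by the definition of the Pfaffian. So $\mathsf P$ is a linear map $S^r(P_1)\to\mathcal R_n^{\det}$.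

Argue as in Lemma~\ref{lem:surj}, now with the first fundamental theorem for $SO_n$. A spanning multilinear function is given by a set $E\subset B$ of $n$ indices contracted with $\varepsilon$ and a matching $\nu$ of the rest. By \eqref{eq:contraction} its class in $\mathcal R_n$, after the variables are identified again, is an element of $\mathcal R_n^{O_n}$ times the contraction of $\varepsilon$ with $r$ matrices $\rho(m_1),\dots,\rho(m_r)$, the $m_i$ being monomials. If some $m_i$ is even, $\rho(m_i)$ is symmetric and the contraction is $0$; otherwise it is $\pm2^rr!\,\mathsf P(m_1,\dots,m_r)$. So $\mathcal R_n^{\det}$ is generated by the image of $\mathsf P$ as an $\mathcal R_n^{O_n}$-module.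

The image of $\mathsf P$ is already a submodule. For $p\in P_0^+$ and $y\in P_1\otimes\Lambda$, the series $\Gamma=\rho\big((1+\lambda p)^{1/2}\big)$ is a symmetric matrix commuting with $\rho(y)$, and $\det\Gamma=\pi_n(H(1+\lambda p))$ by \eqref{eq:Hgen}. Hence
\[
\operatorname{Pf}\rho\big((1+\lambda p)y\big)=\operatorname{Pf}\big(\Gamma\rho(y)\Gamma^T\big)=\pi_n(H(1+\lambda p))\operatorname{Pf}\rho(y).
\]
Take $y=\sum_is_iy_i$ with indeterminates $s_i$ and the coefficient of $\lambda^js_1\cdots s_r$: the product $\pi_n(H_j(p,\dots,p))\,\mathsf P(y_1,\dots,y_r)$ lies in the image of $\mathsf P$. The elements $\pi_n(H_j(p,\dots,p))$ span $\mathcal R_n^{O_n}$ by \eqref{eq:decomp} and Lemma~\ref{lem:surj}, so $\mathsf P$ is surjective. By \eqref{eq:blocks}, $\operatorname{Pf}\rho(y)$ restricts to $(\sqrt{-1})^{-r}\prod_ay(\xi_a)$, so the composite $S^r(P_1)\to\mathcal R_n^{\det}\to(P_1^{\otimes r})^{S_r}$ is a multiple of the symmetrization isomorphism. A surjection followed by a map with bijective composite consists of two bijections.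
\end{proof}

\subsection{Reduction to one invariant}

By Lemmas~\ref{lem:restriction} and~\ref{lem:surj} the question is whether $\pi_n$ kills $\mathcal H_j$ for all $j>r$. These are infinitely many conditions. They reduce to one because the commuting scheme has many infinitesimal symmetries: one may add to $x_i$ any odd polynomial in $x_1,\dots,x_d$. Put $q_0=X_1^2+\dots+X_d^2$ and
\[
\Phi=\pi_n\big(H_{r+1}(q_0,\dots,q_0)\big)=[\lambda^{r+1}]\det\big(1+\lambda(x_1^2+\dots+x_d^2)\big)^{1/2}\in\mathcal R_n^{O_n}.
\]

\begin{proposition}\label{prop:criterion}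
The invariant $\Phi$ lies in $\ker c^*$, and $c_{\mathfrak{so}_n,d}$ is an isomorphism if and only if $\Phi=0$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:restriction} gives $\Phi\in\ker c^*$, hence one implication. Assume $\Phi=0$, and let $K=\ker\pi_n$ and $K'=\{s\in S^{r+1}(P_0^+):H_{r+1}(s)\in K\}$.

Let $\delta=\sum_ig_i\partial_{X_i}$ with $g_i\in P_1$; this derivation of $P$ maps $P_0^+$ to itself. The matrices $x_i+\epsilon\rho(g_i)$ over $\mathcal R_n[\epsilon]/(\epsilon^2)$ are skew and commute, so there is a ring homomorphism $\eta\colon\mathcal R_n\to\mathcal R_n[\epsilon]/(\epsilon^2)$ sending $x_i$ to them, and it sends $\rho(p)$ to $\rho(p)+\epsilon\rho(\delta p)$. Let $\hat\delta$ be the derivation of $\mathcal T$ with $\hat\delta h(p)=h(\delta p)$. The ring homomorphisms $\eta\pi_n$ and $\pi_n+\epsilon\pi_n\hat\delta$ agree on generators, hence everywhere, so $\hat\delta K\subset K$. By \eqref{eq:Hdef}, $\hat\delta H_j(p_1,\dots,p_j)=\sum_lH_j(p_1,\dots,\delta p_l,\dots,p_j)$. So $K'$ is stable under the derivation of $\operatorname{Sym}(P_0^+)$ induced by $\delta$.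

We show by induction on $i\le r+1$ that $p_1\cdots p_i\,q_0^{r+1-i}\in K'$ for all $p_1,\dots,p_i\in P_0^+$, the products being taken in $S^{r+1}(P_0^+)$. The case $i=0$ is $\Phi=0$. Let $i\le r$ and $p_{i+1}\in P_0^+$. Write $p_{i+1}=\sum_lX_lg_l$ with $g_l\in P_1$, and put $\delta=\frac12\sum_lg_l\partial_{X_l}$, so that $\delta q_0=p_{i+1}$; this is where the nondegeneracy of $q_0$ enters. Then
\[
\delta\big(p_1\cdots p_i\,q_0^{r+1-i}\big)=(r+1-i)\,p_1\cdots p_{i+1}\,q_0^{r-i}+\sum_{l\le i}p_1\cdots(\delta p_l)\cdots p_i\,q_0^{r+1-i}.
\]
The left side and the last sum lie in $K'$, and $r+1-i\ne0$. For $i=r+1$ we obtain $\mathcal H_{r+1}\subset K$.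

Formula \eqref{eq:recursion} with $p=c$ shows that $\mathcal H_j\subset K$ implies $\mathcal H_{j+1}\subset K$. So $\mathcal R_n^{O_n}$ is the image of $\bigoplus_{j\le r}\mathcal H_j$, and Lemma~\ref{lem:restriction} shows that $\mathcal R_n^{O_n}\to\mathcal O[\mathfrak t^d]^{W_B}$ is bijective. For $n$ odd, $O_n=SO_n\times\{\pm1\}$ with $-1$ acting trivially and $W=W_B$, so this map is $c^*$. For $n$ even, add Lemma~\ref{lem:det}.
\end{proof}

\section{The relations among traces}\label{sec:relations}

To decide whether $\Phi=0$ we determine $\ker\pi_n$. We first produce relations from a Pfaffian, and then show that there are no others.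

\subsection{A Pfaffian identity}

For an even polynomial $p$ the series $\det(1+\lambda\rho(p))^{1/2}$ has no evident reason to be a polynomial. It has one when the determinant is that of a skew matrix depending linearly on $\lambda$, since the square root is then a Pfaffian. The general skew $2\times2$ block matrix with blocks in $\rho(P^+)$ leads to the following. Let $M\in P^+\otimes\Lambda$ and $Y,Z\in P_1\otimes\Lambda$, and put
\begin{equation}\label{eq:D}
D=(1+\lambda M)(1+\lambda\bar M)+\lambda^2YZ=1+\lambda(M+\bar M)+\lambda^2(M\bar M+YZ).
\end{equation}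
Both coefficients are even without constant term, so $H(D)$ is defined. Consider the skew $2n\times2n$ matrices
\[
\mathsf N=\begin{pmatrix}\rho(Y)&\rho(M)\\-\rho(M)^T&\rho(Z)\end{pmatrix},\qquad\mathsf J=\begin{pmatrix}0&1\\-1&0\end{pmatrix},
\]
with rows and columns indexed by $e_1,\dots,e_n,f_1,\dots,f_n$. For $S=\{a_1<\dots<a_j\}\subset\{1,\dots,n\}$ let $\operatorname{Pf}(\mathsf N_S)$ be the Pfaffian of the submatrix indexed by $e_{a_1},f_{a_1},\dots,e_{a_j},f_{a_j}$, in this order.

\begin{lemma}\label{lem:pfaffian}
For all $j\ge0$ we have $\pi_n\big([\lambda^j]H(D)\big)=\sum_{|S|=j}\operatorname{Pf}(\mathsf N_S)$. In particular $\pi_n\big([\lambda^j]H(D)\big)=0$ for $j>n$.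
\end{lemma}

\begin{proof}
Compute Pfaffians in the order $e_1,f_1,\dots,e_n,f_n$, and let $\omega=\omega_{\mathsf N}$. Since $\omega_{\mathsf J}=\sum_ae_a\wedge f_a$, the Pfaffian $\operatorname{Pf}(\mathsf J+\lambda\mathsf N)$ is the top coefficient of
\[
\exp\Big(\sum_ae_a\wedge f_a+\lambda\omega\Big)=\prod_a(1+e_a\wedge f_a)\cdot\exp(\lambda\omega).
\]
Choosing $e_a\wedge f_a$ from the product exactly for $a\notin S$ leaves the coefficient of $\prod_{a\in S}e_a\wedge f_a$ in $\lambda^{|S|}\omega^{|S|}/|S|!$, which is $\lambda^{|S|}\operatorname{Pf}(\mathsf N_S)$. So $\operatorname{Pf}(\mathsf J+\lambda\mathsf N)=\sum_S\lambda^{|S|}\operatorname{Pf}(\mathsf N_S)$, a polynomial with constant term $1$. Its square is $\det(\mathsf J+\lambda\mathsf N)=\det(1+\lambda\mathsf J^{-1}\mathsf N)$, and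
\[
1+\lambda\mathsf J^{-1}\mathsf N=\begin{pmatrix}\rho(1+\lambda\bar M)&-\lambda\rho(Z)\\\lambda\rho(Y)&\rho(1+\lambda M)\end{pmatrix}.
\]
For commuting blocks with $a$ invertible, $\det\left(\begin{smallmatrix}a&b\\c&e\end{smallmatrix}\right)=\det a\det(e-ca^{-1}b)=\det(ae-bc)$; over power series in $\lambda$ this gives $\det\rho(D)$. By \eqref{eq:Hgen} and the uniqueness of square roots, $\operatorname{Pf}(\mathsf J+\lambda\mathsf N)=\pi_n(H(D))$.
\end{proof}

Let $\mathcal I_n\subset\mathcal T$ be the ideal generated by the coefficients, with respect to the monomials of $\Lambda$, of all $[\lambda^{n+1}]H(D)$, with $D$ as in \eqref{eq:D} and $\Lambda$ a polynomial ring over $k$ in finitely many variables.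

\subsection{There are no other relations}

\begin{theorem}\label{thm:relations}
$\ker\pi_n=\mathcal I_n$.
\end{theorem}

\begin{proof}
Lemma~\ref{lem:pfaffian} gives $\mathcal I_n\subset\ker\pi_n$. For the converse, a relation in $\mathcal R_n$ has two possible sources, the commutator ideal and the identities valid on all of $\mathfrak{so}_n^d$. Steps 1 and 2 show that the first source gives nothing in $\mathcal T$, where the variables already commute; Steps 3 to 5 identify the second with $\mathcal I_n$.

\emph{Step 1: reduction to multilinear elements.} The rings $\mathcal T$ and $\mathcal R_n$ are graded by the degrees in the $d$ variables and $\pi_n$ respects this grading. Let $E\in\ker\pi_n$ have multidegree $(m_1,\dots,m_d)$, and $m=\sum m_i$. Sums of commuting skew matrices are skew and commute, so the substitution $X_i\mapsto\sum_jX_{ij}$ is compatible with a homomorphism of the rings $\mathcal R_n$ for $d$ and for $m$ variables, and it maps $E$ into $\ker\pi_n$. So does its multilinear part $\tilde E$. The substitution $X_{ij}\mapsto X_i$ sends $\tilde E$ to $\prod m_i!\cdot E$, and, being linear,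 it sends each $H(D)$ to a series of the same form, hence $\mathcal I_n$ into $\mathcal I_n$. So we may assume that $d=m$ and that $E$ is multilinear.

\emph{Step 2: removing the commutators.} Let $\mathcal M$ be the vector space with basis the perfect matchings of $B$, and extend $\theta$, $\mu\mapsto f_\mu$ and $\mu\mapsto\varphi_\mu$ linearly. The multilinear part of $\mathcal T$ is spanned by the products $\prod h(\prod_{i\in C}X_i)$ over partitions of $\{1,\dots,m\}$ into blocks $C$ of even size, and each is a multiple of some $\theta(\mu)$. So $E=\theta(e)$ with $e\in\mathcal M$, and $f_e\in\mathfrak a$ by \eqref{eq:theta}. Taking multilinear parts, $f_e=\sum_{i<j}G_{ij}([x_i,x_j],\text{other variables})$ with $G_{ij}$ multilinear on $\mathfrak{so}_n^{m-1}$. The assignment $(G_{ij})\mapsto\sum G_{ij}([x_i,x_j],\dots)$ is $O_n$-linear, so we may take the $G_{ij}$ invariant, that is, combinations of functions $f_\nu$ with $\nu$ a matching for $m-1$ letters (Lemma~\ref{lem:surj}). Let $w$ be the letter that receives the commutator. Then $f_\nu([x_i,x_j],\dots)=f_{\nu'}-f_{\nu''}$, where $\nu'$ arises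 from $\nu$ by replacing $w^+$ by $i^+$ and $w^-$ by $j^-$ and adding the pair $\{i^-,j^+\}$, and $\nu''$ arises in the same way with $i$ and $j$ exchanged. The cycles of $\nu'$ and $\nu''$ differ only in the order of $i$ and $j$, both traversed in the direction of $w$, so $\theta(\nu')=\theta(\nu'')$. Hence there is $e'\in\mathcal M$ with $f_{e'}=f_e$ and $\theta(e')=0$. The element $e''=e-e'$ has $\theta(e'')=E$ and $f_{e''}=0$ on $\mathfrak{so}_n^m$.

\emph{Step 3: the second fundamental theorem.} To pass from skew matrices to arbitrary tensors, let $\mathrm{fl}_i$ exchange $i^+$ and $i^-$, and let $\mathbf a=2^{-m}\prod_i(1-\mathrm{fl}_i)$ act on $\mathcal M$ and on $(k^n)^{\otimes B}$, where it is the projection onto $\mathfrak{so}_n^{\otimes m}$. A flip reverses the direction of one letter, so $\theta\circ\mathrm{fl}_i=-\theta$ and $\theta(\mathbf ae'')=E$. Also $\varphi_{\mathbf ae''}=\varphi_{e''}\circ\mathbf a=0$. Give $z_{pq}$ the degree $\mathbf e_p+\mathbf e_q$ in $\mathbb Z^B$. Then $\mathcal M$ is the part of $k[z_{pq}]$ of degree $(1,\dots,1)$, and $\mathbf ae''$ lies in the ideal of the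 $(n+1)$-minors. A monomial times the minor with rows $I$ and columns $J$ has degree $(1,\dots,1)$ only if $I\cap J=\emptyset$ and the monomial is a perfect matching $\nu_0$ of $B\setminus(I\cup J)$. So $\mathbf ae''$ is a combination of elements
\[
\Xi=\sum_{\sigma\colon I\to J}\operatorname{sgn}(\sigma)\,\big(\nu_0\cup\{\{i,\sigma(i)\}:i\in I\}\big),\qquad|I|=|J|=n+1,
\]
where $\sigma$ runs over bijections and the sign refers to fixed orderings of $I$ and $J$. It suffices to prove $\theta(\Xi)\in\mathcal I_n$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}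
\draw[very thick] (0,0)--(1.2,0);
\draw[very thick] (2.6,0)--(3.8,0);
\draw[very thick] (5.2,0)--(6.4,0);
\draw[dashed] (6.4,0)--(7.6,0);
\draw[very thick] (7.6,0)--(8.8,0);
\foreach \x in {0,1.2,5.2} \fill (\x,0) circle (3pt);
\foreach \x in {2.6,3.8,8.8} \draw[fill=white] (\x,0) circle (3pt);
\foreach \x/\l in {0/1^+,1.2/1^-,2.6/2^+,3.8/2^-,5.2/3^+,6.4/3^-,7.6/4^-,8.8/4^+} \node at (\x,-0.45) {$\l$};
\node at (0.6,0.45) {$y_1=X_1$};
\node at (3.2,0.45) {$z_1=X_2$};
\node at (7,0.45) {$u_1=-X_3X_4$};
\end{tikzpicture}
\caption{The three types of paths, for four matrices and two sets of three indices, $I=\{1^+,1^-,3^+\}$ (filled) and $J=\{2^+,2^-,4^+\}$ (open). A thick edge joins the row index $i^+$ and the column index $i^-$ of the $i$-th matrix; the dashed edge is the one contracted pair $\{3^-,4^-\}$. Each path is read from left to right; the sign in $u_1$ arises because the fourth matrix is traversed from $4^-$ to $4^+$.}\label{fig:paths}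
\end{figure}

\emph{Step 4: paths.} Apply Section~\ref{sub:matchings} to $E=I\sqcup J$ and $\nu_0$ (Figure~\ref{fig:paths}). The cycles of $\nu_0$ occur in every term of $\Xi$, so $\theta(\Xi)=t_0\,\theta(\Xi')$ with $t_0\in\mathcal T$, where $\Xi'$ is the same sum for the set of letters lying on the $n+1$ paths. Suppose that a path of even length has both ends $\alpha,\alpha'$ in $I$. Composing $\sigma$ with the exchange of $\alpha$ and $\alpha'$ changes $\operatorname{sgn}(\sigma)$, and it reinserts the path, reversed, in the same cycle, which does not change $\theta$ of the term. So $\theta(\Xi')=-\theta(\Xi')=0$. The same argument applies to $J$. In the remaining case, orient the paths, from $I$ to $J$ when the ends lie in different sets. There are $p$ paths with both ends in $I$, with monomials $y_i\in P_1$ and ends $(\alpha_i,\alpha_i')$; as $|I|=|J|$, there are also $p$ paths with both ends in $J$, with monomials $z_i\in P_1$ and ends $(\gamma_i,\gamma'_i)$; and there are $q$ paths from $I$ to $J$, with monomials $u_l\in P^+$ and ends $(\beta_l,\delta_l)$, where $2p+q=n+1$. Put $\Lambda=k[s_i,t_i,w_l]$,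 $Y=\sum s_iy_i$, $Z=\sum t_iz_i$, $M=\sum w_lu_l$. We claim that
\begin{equation}\label{eq:claim}
\theta(\Xi')=\pm2^{2p}\cdot\Big(\text{coefficient of }\textstyle\prod_is_i\prod_it_i\prod_lw_l\text{ in }[\lambda^{n+1}]H(D)\Big),
\end{equation}
which completes the proof.

\emph{Step 5: proof of \eqref{eq:claim}.} Both sides are killed by $\pi_n$, so $\pi_n$ cannot compare them. But they do not depend on the size of the matrices, and $\bigcap_N\ker\pi_N=0$. So it suffices to prove \eqref{eq:claim} after applying $\pi_N$, for every $N\ge2$, with a sign independent of $N$. Write $y_i,z_i,u_l$ also for the $N\times N$ matrices over $\mathcal R_N$, and put $n'=n+1$. Order $I$ as $\alpha_1,\alpha_1',\dots,\alpha_p,\alpha_p',\beta_1,\dots,\beta_q$ and $J$ as $\gamma_1,\gamma_1',\dots,\gamma_p,\gamma_p',\delta_1,\dots,\delta_q$; this changes $\Xi'$ at most by a sign. By \eqref{eq:theta} and \eqref{eq:contraction}, with $a\colon I\to\{1,\dots,N\}$ and $b\colon J\to\{1,\dots,N\}$ arbitrary,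
\[
\pi_N\theta(\Xi')=\pm\sum_{a,b}\prod_i(y_i)_{a(\alpha_i)a(\alpha_i')}\prod_i(z_i)_{b(\gamma_i)b(\gamma_i')}\prod_l(u_l)_{a(\beta_l)b(\delta_l)}\cdot\det\big(\delta_{a(i),b(j)}\big)_{i\in I,j\in J},
\]
the determinant of Kronecker symbols coming from the signed sum over $\sigma$. In the exterior algebra over $\mathcal R_N\otimes\Lambda$ on $e_1,\dots,e_N,f_1,\dots,f_N$ put $\hat y=\sum y_{ab}e_ae_b$, $\hat z=\sum z_{ab}f_af_b$, $\hat u=\sum u_{ab}e_af_b$. These elements have degree $2$ and commute. Let $\psi$ be the linear functional with
\[
\psi(e_{a_1}\cdots e_{a_{n'}}f_{b_1}\cdots f_{b_{n'}})=\det(\delta_{a_ib_j})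
\]
and $\psi=0$ in bidegrees other than $(n',n')$; it is well defined because the determinant is alternating in the $a_i$ and in the $b_j$. Bringing $\prod\hat y_i\prod\hat z_i\prod\hat u_l$ into the form with the $e$'s in the order of $I$ followed by the $f$'s in the order of $J$ costs the sign $(-1)^{q(q-1)/2}$. Hence
\[
\pi_N\theta(\Xi')=\pm\psi\Big(\prod_i\hat y_i\prod_i\hat z_i\prod_l\hat u_l\Big).
\]
For the matrix $\mathsf N$ of size $2N$ built from $Y,Z,M$, the two off-diagonal blocks contribute equally, so $\omega=\omega_{\mathsf N}=\frac12\hat Y+\frac12\hat Z+\hat M$. The coefficient of $\prod s_i\prod t_i\prod w_l$ in $\omega^{n'}/n'!$ is therefore $2^{-2p}\prod\hat y_i\prod\hat z_i\prod\hat u_l$. Finally, on the basis elements with $a_1<\dots<a_{n'}$ and $b_1<\dots<b_{n'}$ the functional $\psi$ is $1$ if $a=b$ and $0$ otherwise, and for $S=\{a_1<\dots<a_{n'}\}$ the coefficient of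
\[
e_{a_1}f_{a_1}\cdots e_{a_{n'}}f_{a_{n'}}=(-1)^{n'(n'-1)/2}e_{a_1}\cdots e_{a_{n'}}f_{a_1}\cdots f_{a_{n'}}
\]
in $\omega^{n'}/n'!$ is $\operatorname{Pf}(\mathsf N_S)$. By Lemma~\ref{lem:pfaffian} for $N$,
\[
\psi(\omega^{n'}/n'!)=(-1)^{n'(n'-1)/2}\sum_{|S|=n'}\operatorname{Pf}(\mathsf N_S)=(-1)^{n'(n'-1)/2}\,\pi_N\big([\lambda^{n'}]H(D)\big).
\]
No sign depends on $N$, and \eqref{eq:claim} follows.
\end{proof}

\section{Forms vanishing on matrices of rank at most three}\label{sec:range}

View an element of $S^2V=P_{(2)}$ as a symmetric $d\times d$ matrix, so that $q_0$ is the identity matrix, and let $\Sigma_3\subset S^2V$ be the set of elements of rank at most $3$. Then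
\begin{equation}\label{eq:rank3}
\Sigma_3=\{yz-b^2:\ y,z,b\in V\}.
\end{equation}
Indeed, the matrix $\frac12(yz^T+zy^T)-bb^T$ is the product of the $d\times3$ matrix $(y,z,b)$ and the transpose of $(\frac12z,\frac12y,-b)$; and an element of rank at most $3$ is $\ell_1^2+\ell_2^2+\ell_3^2=(\ell_1+\sqrt{-1}\,\ell_2)(\ell_1-\sqrt{-1}\,\ell_2)-(\sqrt{-1}\,\ell_3)^2$. A linear functional $\ell$ on $S^j(S^2V)$ is the same as a form $F$ of degree $j$ on the vector space $S^2V$, through $F(a)=\ell(a^j)$; then $dF_q(a)=j\,\ell(aq^{j-1})$.

\begin{example}[Proof of Theorem~\ref{thm:explicit}(b)]\label{ex:so7}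
Let $n=7$, $r=3$, $d=4$. The invariant in question is $\Phi=\pi_7(H_4(q_0,q_0,q_0,q_0))$, of degree $8$, and it vanishes on $\mathfrak t^4$. In \eqref{eq:D}, each power of $\lambda$ comes with a factor without constant term, and the term $\lambda(M+\bar M)$ has degree at least $2$. So $[\lambda^8]H(D)$ has degree at least $8$, and its part of degree $8$ uses only the term $\lambda^2q$, $q=Y_{(1)}Z_{(1)}-M_{(1)}^2$, and equals $H_4(q,q,q,q)$. In the language of Step 4, the $8\times8$ minor uses all $16$ indices of the $8$ matrices, and every path is a single letter. Let $\ell$ be the functional on the part of degree $8$ of $\mathcal T$ that corresponds to the form $\det$ on $H_4(S^4(S^2V))$ and vanishes on $\mathcal H_j$ for $j\le3$. Then $\ell(H_4(q,q,q,q))=\det q=0$, as $q$ has rank at most $3$ at every point of $\Lambda$, so $\ell$ kills the part of degree $8$ of $\mathcal I_7=\ker\pi_7$. But $\ell(H_4(q_0,q_0,q_0,q_0))=1$. Hence $\Phi\ne0$. For $d\le3$ the form $q_0$ itself lies in $\Sigma_3$, and $\Phi=0$; for $r\le2$ the degree $r+1$ is too small to accommodate a $4\times4$ determinant.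
\end{example}

The same count works for every $n$. For even $n$ the exponent $n+1$ of $\lambda$ is odd, so one factor must come from $\lambda(M+\bar M)$. This factor is an arbitrary element of $S^2V$; there are more relations, and failure is harder.

\begin{proposition}\label{prop:forms}
The map $c_{\mathfrak{so}_n,d}$ is an isomorphism if and only if $F(q_0)=0$ for every form $F$ of degree $r+1$ on $S^2V$ such that
\begin{itemize}
\item $F(q)=0$ for all $q\in\Sigma_3$, if $n=2r+1$;
\item $dF_q=0$ for all $q\in\Sigma_3$, if $n=2r$.
\end{itemize}
If it is not an isomorphism, then $c^*$ is not injective.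
\end{proposition}

\begin{proof}
Let $\mathcal S\subset S^{r+1}(S^2V)$ be the span of the $q^{r+1}$ for $n$ odd, and of the $aq^r$ for $n$ even, with $q\in\Sigma_3$ and $a\in S^2V$. We show that the part of degree $2r+2$ of $\ker\pi_n=\mathcal I_n$ is $H_{r+1}(\mathcal S)$.

Split $D-1$ into homogeneous pieces $\lambda^ic$ with $c$ of degree $e$ in the $X$'s, and call $e-i$ the excess. The pieces are $2\lambda M_{(2)}$ of excess $1$, the $2\lambda M_{(e)}$ with $e\ge4$ even of excess at least $3$, the piece $\lambda^2q$ with $q=Y_{(1)}Z_{(1)}-M_{(1)}^2$ of excess $0$, and $\lambda^2$ times forms of degree at least $4$, of excess at least $2$. Expand $H(D)=\sum_jH_j(D-1,\dots,D-1)$ multilinearly; a term of $[\lambda^{n+1}]H(D)$ has degree $n+1$ plus the total excess. If $n=2r+1$, the degree is at least $2r+2$, with equality only for $H_{r+1}(q,\dots,q)$. If $n=2r$, some piece is linear in $\lambda$, so the degree is again at least $2r+2$, and the part of degree $2r+2$ is $2(r+1)H_{r+1}(M_{(2)},q,\dots,q)$.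

The generators of $\mathcal I_n$ thus have no components of degree below $2r+2$, so an element of $\mathcal I_n$ of degree $2r+2$ is a $k$-linear combination of $\Lambda$-coefficients of these expressions. The coefficients of a polynomial with values in a vector space lie in the span of its values at $k$-points, and these values lie in $H_{r+1}(\mathcal S)$ by \eqref{eq:rank3}. Conversely, take $\Lambda=k$, $Y=y$, $Z=z$ and $M=b$, respectively $M=b+a$: since $\ker\pi_n$ is graded, it contains $H_{r+1}(\mathcal S)$.

By \eqref{eq:decomp}, $\Phi=0$ if and only if $q_0^{r+1}\in\mathcal S$, that is, if and only if every functional on $S^{r+1}(S^2V)$ that kills $\mathcal S$ kills $q_0^{r+1}$. In terms of forms this is the stated condition. Proposition~\ref{prop:criterion} gives both assertions.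
\end{proof}

The implication from the condition on forms to the isomorphism uses only Lemma~\ref{lem:pfaffian}; the opposite implication uses the full Theorem~\ref{thm:relations}.

\begin{theorem}\label{thm:so}
Let $d\ge2$ and $r\ge1$. The map $c_{\mathfrak{so}_{2r+1},d}$ is an isomorphism if and only if $d\le3$ or $r\le2$. The map $c_{\mathfrak{so}_{2r},d}$ is an isomorphism if and only if $d\le3$, or $r\le3$, or $d=4$ and $r\le6$. In all other cases $c^*$ is not injective.
\end{theorem}

\begin{proof}
\emph{Failure.} For $j\le d$ let $\mathsf m_j$ be the upper left $j\times j$ minor and $g$ the upper left entry of a symmetric $d\times d$ matrix; all take the value $1$ at $q_0$. The cases not listed as isomorphisms are covered by the following forms of degree $r+1$ with $F(q_0)=1$.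
\begin{itemize}
\item $n=2r+1$, $r\ge3$, $d\ge4$: $F=\mathsf m_4\,g^{r-3}$ vanishes on $\Sigma_3$.
\item $n=2r$, $r\ge4$, $d\ge5$: $F=\mathsf m_5\,g^{r-4}$. The partial derivatives of $\mathsf m_5$ are combinations of $4\times4$ minors, so $\mathsf m_5$ and $d\mathsf m_5$ vanish on $\Sigma_3$, and so does $dF$ by the product rule.
\item $n=2r$, $r\ge7$, $d\ge4$: $F=\mathsf m_4^2\,g^{r-7}$, whose differential is divisible by $\mathsf m_4$.
\end{itemize}
Proposition~\ref{prop:forms} shows that $c^*$ is not injective.

\emph{Isomorphism.} Let $F$ be as in Proposition~\ref{prop:forms}, and put $f(s_1,\dots,s_d)=F(\sum_is_iX_i^2)$, a form of degree $r+1$ with $f(1,\dots,1)=F(q_0)$. We show $f=0$ in the listed cases. For $n$ even, Euler's formula $dF_q(q)=(r+1)F(q)$ shows that $F$ vanishes on $\Sigma_3$ too. So for every $n$ the form $f$ vanishes when at most three $s_i$ are nonzero, which means that every monomial of $f$ involves at least four variables. Hence $f=0$ if $d\le3$ or $r+1\le3$. This settles odd $n$.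

Let $n$ be even. Then $\partial f/\partial s_j=dF_q(X_j^2)$ at $q=\sum s_iX_i^2$, so every monomial of $\partial f/\partial s_j$ also involves at least four variables. If a monomial of $f$ involved exactly four variables, with exponent $1$ at $s_j$, its derivative would be a monomial in three variables occurring in $\partial f/\partial s_j$; it cannot cancel, since distinct monomials containing $s_j$ have derivatives proportional to distinct monomials. So a monomial of $f$ in exactly four variables has all exponents at least $2$ and degree at least $8$, and every other monomial involves at least five variables and has degree at least $5$. Thus $f=0$ if $r+1\le4$, and also if $d=4$ and $r+1\le7$.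
\end{proof}

The two halves of the proof meet exactly: the degrees $4$, $5$ and $8$ at which a monomial first becomes possible are the degrees of $\mathsf m_4$, $\mathsf m_5$ and $\mathsf m_4^2$.

\section{Exceptional types and the proof of the main theorem}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first statement is Lemma~\ref{lem:product}. Part (1) is the known result for $Sp_{2n}$ and for $GL_n$, where Lemma~\ref{lem:product} passes from $\mathfrak{gl}_n$ to $\mathfrak{sl}_n$. Parts (2) and (3), with the non-injectivity of $c^*$, are contained in Theorem~\ref{thm:so}. By Lemma~\ref{lem:kernel}, $c^*$ fails to be injective exactly when $A_{\mathfrak g,d}$ is not reduced.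

For $G_2$, Theorem~\ref{thm:explicit}(a) shows that $A_{\mathfrak g,3}$ is not reduced, and Lemma~\ref{lem:more} extends this to all $d\ge3$. For the other exceptional types, let $\Pi'$ be a subset of the set of simple roots, and choose $s\in\mathfrak t$ with $\alpha(s)=0$ for $\alpha\in\Pi'$ and $\alpha(s)=1$ for the other simple roots. The coefficients of a root have the same sign, so a root vanishes at $s$ if and only if it is a combination of $\Pi'$. Thus $\mathfrak l'$ is the semisimple Lie algebra whose Dynkin diagram is the subdiagram on $\Pi'$, and Proposition~\ref{prop:levi} applies. Removing from the diagram of $F_4$ the end node on the short side leaves two long roots and one short root, type $B_3$, which fails for $d\ge4$. Removing from the diagram of $E_8$ the end node of the arm of length two leaves type $D_7$, which fails for $d\ge4$. In $E_6$ and $E_7$ the branch node and its three neighbors form a diagram of type $D_4$, which fails for $d\ge5$. In each case $A_{\mathfrak l',d}$ is not reduced by Theorem~\ref{thm:so}, so $A_{\mathfrak g,d}$ is not reduced.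
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Because of the coincidences $B_1=A_1$, $B_2=C_2$, $D_2=A_1\times A_1$, $D_3=A_3$, the simple types other than $A$ and $C$ are $B_r$ with $r\ge3$, $D_r$ with $r\ge4$, and the exceptional types. For each of them $c^*$ is not injective for $d\ge5$ by Theorem~\ref{thm:main}, and by Lemma~\ref{lem:product} this passes to every $\mathfrak g$ with such a factor. If all simple factors have type $A$ or $C$, Theorem~\ref{thm:main} shows that $c_{G,d}$ is an isomorphism for all $d$.
\end{proof}

\begin{remark}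
Proposition~\ref{prop:levi} gives no information on $E_6$ for $d\le4$: the connected proper subdiagrams of $E_6$ have types $A$, $D_4$ and $D_5$, and for these $c$ is an isomorphism when $d\le4$. For $F_4$ and $d\le3$ the situation is the same, the connected proper subdiagrams having types $A$, $B_2=C_2$, $B_3$ and $C_3$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{HFCS}
\emph{Hitchin Fibration And Commuting Schemes},
\texttt{https://math.mit.edu/lg/2020/April21\_TH\_Chen.pdf}.

\end{thebibliography}
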